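
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{fact}[theorem]{Fact}
\newtheorem*{theoremA}{Theorem A}
\newtheorem*{theoremB}{Theorem B}
\newtheorem*{theoremC}{Theorem C}
\theoremstyle{definition}
\newtheorem*{question}{Question}

\title{Local invertibility and finite character\\ in finitely stable domains}


\begin{abstract}
A nonzero ideal of an integral domain is stable if it is invertible over its
own endomorphism ring, and a domain is finitely stable if all its nonzero
finitely generated ideals are stable. We prove that a finitely stable domain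
in which every locally invertible ideal is invertible has finite character.
It follows that every locally stable ideal of such a domain is stable: for
finitely stable domains the local invertibility property implies the local
stability property. The main step replaces a finitely generated proper ideal
containing an element $x\neq 0$ by a proper locally invertible ideal that
contains $x^4$ and lies only in maximal ideals containing the given ideal.
\end{abstract}

\section{The question and the answer}\label{sec:intro}

Throughout, $R$ is a commutative integral domain with quotient field $K$ and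
integral closure $R'$ in $K$. For $R$-submodules $X,Y$ of $K$ put
$(X:Y)=\{z\in K: zY\subseteq X\}$, and write $L^{-1}=(R:L)$.

Let $I$ be a nonzero ideal of $R$. Its endomorphism ring $E(I)=(I:I)$ is the
largest subring of $K$ over which $I$ is a module. If $T$ is a subring of $K$
containing $R$ and $I$ is a $T$-module, then $I$ is \emph{invertible over} $T$
when $I\,(T:I)=T$. This can happen for one ring only: if $I(T:I)=T$ and
$zI\subseteq I$, then $zT=zI(T:I)\subseteq I(T:I)=T$, so $z\in T$; hence
$T=E(I)$. The ideal $I$ is called \emph{stable} if it is invertible
(equivalently, projective) over $E(I)$. Stability is thus invertibility over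
the only ring that has a chance. The domain $R$ is \emph{finitely stable} if
every nonzero finitely generated ideal of $R$ is stable.

If $I$ is finitely generated, the elements of $E(I)$ are integral over $R$.
Hence for integrally closed $R$ one has $E(I)=R$ for all such $I$, and
``finitely stable'' then means that every nonzero finitely generated ideal is
invertible. So the integrally closed finitely stable domains are exactly the
Pr\"ufer domains.

A nonzero ideal $I$ is \emph{locally stable} (respectively \emph{locally
invertible}) if $IR_{\mathfrak m}$ is a stable (respectively invertible) ideal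
of $R_{\mathfrak m}$ for every maximal ideal $\mathfrak m$ of $R$. We say that
$R$ has
\begin{itemize}
\item the \emph{local stability property} (LSP) if every locally stable ideal
of $R$ is stable;
\item the \emph{local invertibility property} (LIP) if every locally
invertible ideal of $R$ is invertible;
\item \emph{finite character} if every nonzero ideal of $R$ is contained in at
most finitely many maximal ideals.
\end{itemize}

\begin{fact}\label{fact:known}
The following is known.
\begin{enumerate}
\item[(1)] LSP implies LIP, and for Pr\"ufer domains the two properties are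
equivalent.
\item[(2)] A finitely stable domain has LSP if and only if it has finite
character.
\end{enumerate}
\end{fact}

The following question is posed in \cite{FC}.

\begin{question}
If $R$ is a finitely stable domain, does LIP imply LSP?
\end{question}

By Fact~\ref{fact:known}(2) one must decide whether LIP forces finite
character. For a Pr\"ufer domain it does, by Fact~\ref{fact:known}; there every
nonzero finitely generated ideal is invertible, and so there are many
invertible ideals with which to test LIP. In a finitely stable domain a
finitely generated ideal $I$ is locally principal over $E(I)$, but in general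
not over $R$, and one may fear that $R$ has too few locally invertible ideals
for LIP to say much. We show that there are always enough.

\begin{theoremA}
If $R$ is a finitely stable domain with LIP, then $R$ has finite character.
Consequently $R$ has LSP.
\end{theoremA}

So the answer to the question is yes. The proof works one element at a time.

\begin{theoremB}
Let $R$ be a finitely stable domain and $0\neq x\in R$. The following are
equivalent:
\begin{enumerate}
\item[(i)] $x$ lies in only finitely many maximal ideals of $R$;
\item[(ii)] every locally invertible ideal containing a power of $x$ is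
invertible;
\item[(iii)] every locally invertible ideal containing $x^4$ is invertible.
\end{enumerate}
\end{theoremB}

An \emph{overring} of $R$ is a ring between $R$ and $K$.

\begin{theoremC}
For a finitely stable domain $R$ the following are equivalent:
\begin{enumerate}
\item[(a)] $R$ has LIP;
\item[(b)] $R$ has LSP;
\item[(c)] $R$ has finite character;
\item[(d)] $R'$ has LIP;
\item[(e)] some ring $S$ with $R\subseteq S\subseteq R'$ has LIP;
\item[(f)] every overring of $R$ is finitely stable and has finite character,
LSP and LIP.
\end{enumerate}
\end{theoremC}

If $R=K$ everything is trivial, so from now on $R\neq K$. The only fact used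
without proof that is not textbook material is Fact~\ref{fact:known}(2).

\section{Three small examples and the plan}\label{sec:examples}

The examples are not used in the proofs; they show where the constructions
come from.

\paragraph{An infinite chain of invertible ideals.}
Let $H$ be the ring of entire functions on $\mathbb C$. Its finitely generated
ideals are principal, so $H$ is a Pr\"ufer domain. The function $x=\sin\pi z$
lies in the infinitely many pairwise comaximal ideals $J_n=(z-n)H$,
$n\ge 1$. Put
\[
B_n=\frac{\sin \pi z}{(z-1)(z-2)\cdots(z-n)}\,H=x\,(J_1J_2\cdots J_n)^{-1},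
\qquad B=\bigcup_{n\ge1} B_n .
\]
The chain $B_1\subset B_2\subset\cdots$ is strictly increasing, so $B$ is not
finitely generated, hence not invertible. But a maximal ideal $M$ of $H$
contains at most one $J_n$. Hence the localizations $(B_n)_M$ are equal for
all large $n$, and $B$ is locally principal. So $H$ does not have LIP.

The argument needs only infinitely many pairwise comaximal proper invertible
ideals $J_n$ with a common nonzero element $x$. If $R$ is any Pr\"ufer domain
and $x\neq0$ lies in infinitely many maximal ideals, a general argument
(Lemma~\ref{lem:comaximal}) gives infinitely many pairwise comaximal finitely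
generated proper ideals $I_n$ containing $x$, and one can take $J_n=I_n$. In a
finitely stable domain the $I_n$ need not be locally invertible, and we must
replace them.

\paragraph{A cusp.}
Let $R=k[[t^2,t^3]]$ with $k$ a field, the ring of power series without linear
term. If $I\neq0$ is an ideal and $f\in I$ has least order, then
$R\subseteq f^{-1}I\subseteq k[[t]]$. Since $k[[t]]/R$ is one-dimensional over
$k$, either $I=fR$ or $I=fk[[t]]$, so every nonzero ideal is stable. Let
$I=ak[[t]]$ be a proper ideal of the second kind, for example the maximal
ideal $t^2k[[t]]$. Then $E=E(I)=k[[t]]$, and $I$ is not principal. An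
invertible ideal of comparable size is of course $aR$, but in a ring with many
maximal ideals the generator $a$ of $I$ over $E$ exists only locally. We want
an expression with a global meaning. Let $C=(R:E)=t^2k[[t]]$ be the conductor.
Since $CE\subseteq R$ and $I\subseteq R$,
\[
CI=aCE\subseteq aR,\qquad I^2=a EI=aI\subseteq aR,
\qquad\text{so}\qquad aR+CI+I^2=aR .
\]
The ideals $CI$ and $I^2$ are globally defined, and they disappear into $aR$
where $a$ is a local generator. In a ring with many maximal ideals they also
do the right thing elsewhere: at a maximal ideal that contains $I$ but not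
$C$, one has $E=R$ locally, and $CI$ becomes equal to $I$, which is principal
there; at a maximal ideal not containing $I$, $I^2$ becomes the unit ideal. So
it is enough to find one $a\in I$ that generates $I$ over $E$ at all maximal
ideals containing $I+C$. This can be arranged by patching if all primes
containing $I+C$ are maximal, because then
$\operatorname{Spec}R/(I+C)$ is totally disconnected.

\paragraph{Two branches of unequal reach.}
What if a nonmaximal prime $\mathfrak p$ contains $I+C$? Then
$R_{\mathfrak p}\ne R'_{\mathfrak p}$, and we shall use a different
construction, which depends on going-down. The next example shows that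
going-down can fail in a finitely stable domain, but it fails at a prime that
is of no concern to us. In $k(u,v)$ consider the valuation domains
\[
V_1=k[u]_{(u)}+v\,k(u)[v]_{(v)},\qquad
V_2=k[u]_{(u)}+(v-1)\,k(u)[v]_{(v-1)},
\]
both of rank two with residue field $k$. They are incomparable, since
$1/v\in V_2\setminus V_1$ and $1/(v-1)\in V_1\setminus V_2$. Hence
$A'=V_1\cap V_2$ is a Pr\"ufer domain with exactly two maximal ideals
$\mathfrak N_1,\mathfrak N_2$ and $A'_{\mathfrak N_i}=V_i$. Let
$\mathfrak j=\mathfrak N_1\cap\mathfrak N_2$ and $A=k+\mathfrak j$: the two
closed points of $A'$ are glued to one. Then $A$ is local with maximal ideal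
$\mathfrak j$. As $\mathfrak j$ is a nonzero ideal of both rings, $A$ and $A'$
have the same quotient field. If $g\in A'$ is $0$ modulo $\mathfrak N_1$ and
$1$ modulo $\mathfrak N_2$, then $A'=A+Ag$ and
$g^2-g\in\mathfrak j\subseteq A$, so $A'$ is the integral closure of $A$.

The ring $A$ is finitely stable. Indeed, let $I\ne0$ be a finitely generated
ideal. Since $A'$ is a semilocal Pr\"ufer domain, $IA'=fA'$ for some $f$. The
image of $I$ in $fA'/f\mathfrak j\cong k^2$ is a subspace contained in neither
coordinate axis, because $IA'\not\subseteq f\mathfrak N_i$. As a vector space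
is not the union of two proper subspaces, some element of $I$ has both
coordinates nonzero; it generates $fA'$, so we can take $f\in I$. Then
$A\subseteq f^{-1}I\subseteq A'$, and $\dim_k A'/A=1$ shows $I=fA$ or $I=fA'$.

Let $\mathfrak P=v\,k(u)[v]_{(v)}\cap A'\subset\mathfrak N_1$ and
$\mathfrak p=\mathfrak P\cap A$. The nonzero nonmaximal primes of $A'$ are
$\mathfrak P$ and $\mathfrak P_2=(v-1)k(u)[v]_{(v-1)}\cap A'$. Since
$u\in\mathfrak j\setminus\mathfrak P$, we have $\mathfrak p\ne\mathfrak j$, so
no maximal ideal of $A'$ lies over $\mathfrak p$; and
$uv\in\mathfrak p\setminus\mathfrak P_2$. So only $\mathfrak P$ lies over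
$\mathfrak p$. Since $v\in\mathfrak P\setminus\mathfrak N_2$, the prime
$\mathfrak N_2$ lies over a prime containing $\mathfrak p$, namely
$\mathfrak j$, but contains no prime over $\mathfrak p$. This is what we mean
by saying that \emph{going-down fails at} $\mathfrak p$. On the other hand
$uA'\subseteq\mathfrak j\subseteq A$ and $u\notin\mathfrak p$, so
$A_{\mathfrak p}=A'_{\mathfrak p}$: the prime $\mathfrak p$ does not notice
the gluing.

\paragraph{Plan.}
Section~\ref{sec:basic} collects what finite stability says about $R'$. Two
facts stand out: elements of $R'$ are quadratic over $R$, and at most two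
primes of $R'$ lie over a prime of $R$. Section~\ref{sec:goingdown} shows that
the last example is typical: where going-down fails at $\mathfrak p$, one has
$R_{\mathfrak p}=R'_{\mathfrak p}$. Section~\ref{sec:constructions} contains
two constructions of locally invertible ideals. One works along a prime
$\mathfrak q$ that is minimal over a finitely generated ideal and at which
going-down holds; the other is the patching suggested by the cusp and works if
all primes containing $I+C$ are maximal. Section~\ref{sec:key} shows that one
of the two always applies. The chain argument then proves Theorems~A and~B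
(Section~\ref{sec:AB}), and Theorem~C follows (Section~\ref{sec:C}).

\section{Finitely stable domains and their integral closures}\label{sec:basic}

\paragraph{Conventions and textbook facts.}
A fractional ideal is a nonzero $R$-submodule $I$ of $K$ with $dI\subseteq R$
for some $0\ne d\in R$; every nonzero finitely generated submodule of $K$ is
one. Since $(dI:dI)=(I:I)$, stability is unchanged by scaling, and in a
finitely stable domain all finitely generated fractional ideals are stable.
$V(I)$ is the set of primes containing $I$. Primes of $R$ are denoted by lower
case letters $\mathfrak m,\mathfrak p,\mathfrak q,\mathfrak r$, primes of $R'$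
by capitals $\mathfrak N,\mathfrak P,\mathfrak Q,\mathfrak S$. For an
$R$-submodule $X$ of $K$ and a prime $\mathfrak p$ of $R$ we write
$X_{\mathfrak p}=XR_{\mathfrak p}$. In particular $R'_{\mathfrak p}$ is the
integral closure of $R_{\mathfrak p}$, whereas $R'_{\mathfrak P}$ is the
localization of $R'$ at its own prime $\mathfrak P$. We use the following.
\begin{itemize}
\item[(F1)] The integral extension $R\subseteq R'$ satisfies lying-over,
going-up and incomparability (distinct primes over the same prime are
incomparable). The maximal ideals of $R'_{\mathfrak p}$ are the extensions of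
the primes $\mathfrak N$ of $R'$ over $\mathfrak p$, and
$R'_{\mathfrak p}=\bigcap_{\mathfrak N}R'_{\mathfrak N}$.
\item[(F2)] Over a semilocal domain invertible ideals are principal. Hence an
ideal is locally invertible if and only if it is nonzero and locally
principal. Invertible ideals are finitely generated, and finitely generated
locally invertible ideals are invertible.
\item[(F3)] The localizations of a Pr\"ufer domain at primes are valuation
domains. Hence the primes contained in a given prime form a chain.
\item[(F4)] If $P$ is a prime of a valuation domain $V$, then $PV_P=P$: given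
$p\in P$ and $s\in V\setminus P$, we have $s\notin pV$, so $p=sw$ with
$w\in V$, and $w\in P$ since $s\notin P$.
\end{itemize}

\begin{lemma}\label{lem:basic}
Let $R$ be finitely stable, $I$ a finitely generated fractional ideal and
$E=(I:I)$.
\begin{enumerate}
\item[(1)] $E\subseteq R'$, $E$ is a finitely generated $R$-module, and
$(R:E)\ne0$.
\item[(2)] For each prime $\mathfrak p$ of $R$ there is $a\in I$ with
$I_{\mathfrak p}=aE_{\mathfrak p}$.
\item[(3)] Each $R_{\mathfrak p}$ is finitely stable.
\item[(4)] $R'$ is a Pr\"ufer domain.
\end{enumerate}
\end{lemma}

\begin{proof}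
By stability $1=\sum y_iz_i$ with finitely many $y_i\in I$ and $z_i\in K$ such
that $z_iI\subseteq E$.

(1) Elements of $E$ are endomorphisms of the finitely generated faithful
module $I$, hence integral over $R$. For $e\in E$ we have
$e=\sum z_i(y_ie)$ with $y_ie\in I$, so $E=\sum z_iI$ is finitely generated. A
common denominator of generators lies in $(R:E)$.

(2) As $I$ is finitely generated, $E_{\mathfrak p}=(I_{\mathfrak p}:I_{\mathfrak p})$.
This ring is finite over $R_{\mathfrak p}$, hence semilocal, so the invertible
$E_{\mathfrak p}$-ideal $I_{\mathfrak p}$ is principal by (F2). Multiplying a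
generator by a unit of $R_{\mathfrak p}$ we move it into $I$.

(3) Every nonzero finitely generated ideal of $R_{\mathfrak p}$ is
$I_{\mathfrak p}$ for a finitely generated ideal $I$ of $R$, and the equation
$1=\sum y_iz_i$ with $z_iI_{\mathfrak p}\subseteq
E_{\mathfrak p}=(I_{\mathfrak p}:I_{\mathfrak p})$ shows that it is stable.

(4) Let $L=\sum R'a_j\neq0$ be a finitely generated ideal of $R'$ and apply
the above to $I=\sum Ra_j$. Then $y_i\in L$, $z_iL=z_iIR'\subseteq ER'=R'$ and
$\sum y_iz_i=1$, so $L$ is invertible.
\end{proof}

The next lemma is the algebraic heart of finite stability: a module generated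
by $1$ and two further integral elements is already a ring.

\begin{lemma}\label{lem:quadratic}
Let $R$ be finitely stable.
\begin{enumerate}
\item[(1)] For $t,s\in R'$ the module $R+Rt+Rs$ is a ring. In particular
$t^2\in R+Rt$.
\item[(2)] Let $\mathfrak m$ be a maximal ideal of $R$ and
$a,b\in R_{\mathfrak m}$. If $a\in bR'_{\mathfrak m}$, then
$a^2\in bR_{\mathfrak m}$.
\end{enumerate}
\end{lemma}

\begin{proof}
(1) Let $I=R+Rt+Rs$, $E=(I:I)$, let $\mathfrak m$ be maximal and
$I_{\mathfrak m}=aE_{\mathfrak m}$ with $a\in I$. Since $1\in I_{\mathfrak m}$,
we have $a^{-1}\in E_{\mathfrak m}$. Also $a\in R'$ is integral over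
$E_{\mathfrak m}$; multiplying an integral equation
$a^n+c_1a^{n-1}+\dots+c_n=0$ over $E_{\mathfrak m}$ by $a^{-(n-1)}$ gives
$a\in E_{\mathfrak m}$. So $a$ is a unit of $E_{\mathfrak m}$ and
$I_{\mathfrak m}=E_{\mathfrak m}$ is a ring. As this holds for all
$\mathfrak m$, $I^2\subseteq I$. For the last statement take $s=0$.

(2) Let $a=bt$ with $t\in R'_{\mathfrak m}$. Part (1), applied to the finitely
stable domain $R_{\mathfrak m}$, gives $t^2=ct+d$ with $c,d\in R_{\mathfrak m}$.
Hence $a^2=b^2t^2=b\,(c\,bt+db)=b(ca+db)\in bR_{\mathfrak m}$.
\end{proof}

Part (2) is our way to descend from $R'$ to $R$; its price is a squaring.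

\begin{lemma}\label{lem:two}
Let $R$ be finitely stable. At most two primes of $R'$ lie over each prime
of $R$.
\end{lemma}

\begin{proof}
Let $A=R_{\mathfrak p}$ with maximal ideal $\mathfrak m$ and residue field
$k$, and let $A'=R'_{\mathfrak p}$. Suppose that $A'$ has three distinct
maximal ideals $\mathfrak N_1,\mathfrak N_2,\mathfrak N_3$.

\emph{Case $|k|\ge3$.} Choose $c\in A$ with residue $\bar c\neq0,1$ and, by
the Chinese remainder theorem, $t\in A'$ congruent to $0,1,c$ modulo
$\mathfrak N_1,\mathfrak N_2,\mathfrak N_3$. By Lemma~\ref{lem:quadratic} the
module $B=A+At$ is a ring. Its maximal ideals contain $\mathfrak m$, and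
$\dim_kB/\mathfrak mB\le2$, so there are at most two of them. But the ideals
$\mathfrak N_i\cap B$ are maximal and pairwise distinct, as they contain $t$,
$t-1$, $t-c$ respectively and the differences of these elements are units
of $A$. This is a contradiction.

\emph{Case $|k|=2$.} There is no such $c$, and we use stability of a
two-generated ideal directly. Choose $t,s\in A'$ with
\[
t\equiv 1,0,1\qquad\text{and}\qquad s\equiv0,1,1
\qquad\text{modulo }\mathfrak N_1,\mathfrak N_2,\mathfrak N_3 .
\]
Let $I=At+As$ and $E=(I:I)\subseteq A'$. By Lemma~\ref{lem:basic}(2) for the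
local domain $A$ we have $I=aE$ with $a=\alpha t+\beta s$,
$\alpha,\beta\in A$. Then $aA'=IA'$ is contained in no $\mathfrak N_i$, so
$a\notin\mathfrak N_i$ for all $i$. Hence the residues $\bar\alpha$,
$\bar\beta$ and $\bar\alpha+\bar\beta$ in $k=\mathbb F_2$ are all nonzero,
which is impossible.
\end{proof}

\section{Failure of going-down forces normality}\label{sec:goingdown}

In the two-branch example the integral closure was generated over $A$ by one
element $g$ that looks like an idempotent at the two closed points. This is
true in general.

\begin{lemma}\label{lem:generate}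
Let $(A,\mathfrak m)$ be a local finitely stable domain such that $A'$ has
exactly two maximal ideals $\mathfrak N_1\ne\mathfrak N_2$. If
$g\in\mathfrak N_1$ and $g\equiv1$ modulo $\mathfrak N_2$, then $A'=A+Ag$.
\end{lemma}

\begin{proof}
Let $k=A/\mathfrak m$; bars denote residues in $k$.

\emph{The residue fields do not grow: $A'/\mathfrak N_i=k$.} Suppose that
$A'/\mathfrak N_1$ contains an element $\lambda\notin k$, and choose $f\in A'$
with residue $\lambda$ modulo $\mathfrak N_1$ and $0$ modulo $\mathfrak N_2$. By
Lemma~\ref{lem:quadratic}, $f^2=c+df$ with $c,d\in A$. Modulo $\mathfrak N_2$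
this gives $\bar c=0$; modulo $\mathfrak N_1$ it gives
$\lambda^2=\bar d\lambda$. As $\lambda\neq0$, $\lambda=\bar d\in k$, a
contradiction. The argument for $\mathfrak N_2$ is the same with the indices
exchanged.

\emph{Reduction.} Let $t\in A'$; we show $t\in A+Ag$. Let
$\bar a_1,\bar a_2$, with $a_i\in A$, be the residues of $t$ at
$\mathfrak N_1,\mathfrak N_2$. Then $t$ and $a_1+(a_2-a_1)g$ have the same
residues. So we may subtract the latter and assume
$t\in\mathfrak N_1\cap\mathfrak N_2$.

\emph{Two approximate idempotents.} Now $t$ may look nilpotent at the closed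
point, and a quadratic equation for $t$ tells us little. But $t=f-g$ with
$f=g+t$, and $f$, like $g$, is $0$ modulo $\mathfrak N_1$ and $1$ modulo
$\mathfrak N_2$. By Lemma~\ref{lem:quadratic}, $B=A+Ag+Af$ is a ring, and
$f^2=c+df$ with $c,d\in A$. Reducing modulo $\mathfrak N_1$ gives $\bar c=0$,
and then modulo $\mathfrak N_2$ gives $\bar d=1$. So
$f^2-f=c+(d-1)f\in\mathfrak mB$, and in the same way $g^2-g\in\mathfrak mB$.
Thus the $k$-algebra $B/\mathfrak mB$ is generated by two idempotents, the
images of $g$ and $f$, and is a quotient of
\[
k[X,Y]/(X^2-X,\,Y^2-Y)\cong k^4 .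
\]
Hence $B/\mathfrak mB\cong k^n$, where $n$ is the number of maximal ideals of
$B$. Since $A'$ is integral over $B$, $n\le2$. The images of $1$ and $g$ in
$A'/\mathfrak N_1\times A'/\mathfrak N_2=k^2$ are $(1,1)$ and $(0,1)$, so $1$
and $g$ are linearly independent in $B/\mathfrak mB$ and span it. Thus
$B=A+Ag+\mathfrak mB$, and Nakayama's lemma gives $B=A+Ag$. So
$t=f-g\in A+Ag$.
\end{proof}

If going-down fails at $\mathfrak p$, the element $g$ of the lemma can be
chosen in a prime over $\mathfrak p$. Its quadratic equation then shows that it
is superfluous after localization at $\mathfrak p$.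

\begin{proposition}\label{prop:goingdown}
Let $R$ be finitely stable and $\mathfrak p\subseteq\mathfrak r$ primes of $R$.
If some prime $\mathfrak S$ of $R'$ over $\mathfrak r$ contains no prime over
$\mathfrak p$, then $R_{\mathfrak p}=R'_{\mathfrak p}$.
\end{proposition}

\begin{proof}
By lying-over and going-up there are $\mathfrak P$ over $\mathfrak p$ and
$\mathfrak N\supseteq\mathfrak P$ over $\mathfrak r$. By assumption
$\mathfrak N\neq\mathfrak S$, so by Lemma~\ref{lem:two} these are exactly the
primes over $\mathfrak r$. By going-up every prime over $\mathfrak p$ lies in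
$\mathfrak N$ or in $\mathfrak S$, hence in $\mathfrak N$. Primes inside
$\mathfrak N$ form a chain and primes over $\mathfrak p$ are incomparable. So
$\mathfrak P$ is the only prime over $\mathfrak p$.

Pass to $A=R_{\mathfrak r}$, whose integral closure $A'=R'_{\mathfrak r}$ has
exactly the maximal ideals $\mathfrak N_1=\mathfrak NA'$ and
$\mathfrak N_2=\mathfrak SA'$. Since
$\mathfrak PA'\not\subseteq\mathfrak N_2$, there is $g\in\mathfrak PA'$ with
$g\equiv1$ modulo $\mathfrak N_2$. As $\mathfrak PA'\subseteq\mathfrak N_1$,
Lemma~\ref{lem:generate} gives $A'=A+Ag$. Write $g^2=ug+w$ with $u,w\in A$.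
Then $w=g^2-ug\in\mathfrak PA'\cap A=\mathfrak pA$. In particular $w$ lies in
the maximal ideal of $A$, and reducing modulo $\mathfrak N_2$ we see that $u$
has residue $1$. So $u$ is a unit of $A$.

Localize at $\mathfrak p$. The ring $R'_{\mathfrak p}=R_{\mathfrak p}+R_{\mathfrak p}g$
is local and $g$ lies in its maximal ideal $\mathfrak PR'_{\mathfrak p}$. So
$g-u$ is a unit of it, and $g(g-u)=w$ gives
\[
g=w(g-u)^{-1}\in\mathfrak pR'_{\mathfrak p}.
\]
Therefore $R'_{\mathfrak p}=R_{\mathfrak p}+\mathfrak pR'_{\mathfrak p}$. Since
$R'_{\mathfrak p}$ is a finite $R_{\mathfrak p}$-module, Nakayama's lemma gives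
$R'_{\mathfrak p}=R_{\mathfrak p}$.
\end{proof}

\section{Two constructions of locally invertible ideals}\label{sec:constructions}

\paragraph{Along a prime.}
Let $I$ be finitely generated and $\mathfrak q$ a minimal prime over $I$. Near
$\mathfrak q$ some $a\in I$ generates $I$ over $E(I)$. The principal ideal $aR$
may lie in many maximal ideals that have nothing to do with $\mathfrak q$. To
get rid of these we put
\[
J=\{b\in R:\ b\in aR_{\mathfrak m}\text{ for all maximal }\mathfrak m\supseteq\mathfrak q\}.
\]
Since $a\in J$, we have $J_{\mathfrak m}=aR_{\mathfrak m}$ for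
$\mathfrak m\supseteq\mathfrak q$. The difficulty is to show that $J$ is the
unit ideal at all other maximal ideals, since an infinite intersection need not
commute with localization. We must exhibit enough elements of $J$.

\begin{lemma}\label{lem:along}
Let $R$ be finitely stable, $I$ a finitely generated proper ideal,
$0\neq x\in I$, and $\mathfrak q$ a minimal prime over $I$. Assume
\begin{itemize}
\item[(GD)] every prime of $R'$ lying over a maximal ideal
$\mathfrak m\supseteq\mathfrak q$ contains a prime of $R'$ lying over
$\mathfrak q$.
\end{itemize}
Then there is a locally invertible ideal $J$ of $R$ with $x^4\in J$ such that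
a maximal ideal of $R$ contains $J$ if and only if it contains $\mathfrak q$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:basic} choose $a\in I$ with
$I_{\mathfrak q}=aE_{\mathfrak q}$, where $E=(I:I)\subseteq R'$. Then
$a\neq0$, $a\in\mathfrak q$ and $aR'_{\mathfrak q}=IR'_{\mathfrak q}\ni x$.
Define $J$ as above.

\emph{Each prime $\mathfrak Q$ over $\mathfrak q$ is minimal over $aR'$.} Let
$\mathfrak P\subseteq\mathfrak Q$ be a prime containing $a$. Then
$I\subseteq aR'_{\mathfrak q}\cap R\subseteq\mathfrak PR'_{\mathfrak q}\cap R
=\mathfrak P\cap R\subseteq\mathfrak q$. By minimality of $\mathfrak q$,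
$\mathfrak P\cap R=\mathfrak q$, and $\mathfrak P=\mathfrak Q$ by
incomparability. It follows that $\mathfrak QR'_{\mathfrak Q}$ is the radical
of $aR'_{\mathfrak Q}$.

\emph{Claim: if $y\in\mathfrak q$ and $y\in aR'_{\mathfrak Q}$ for every
$\mathfrak Q$ over $\mathfrak q$, then $y^4\in J$.} Let
$\mathfrak m\supseteq\mathfrak q$ be maximal and let $\mathfrak N$ lie over
$\mathfrak m$. By (GD), $\mathfrak N$ contains some $\mathfrak Q$ over
$\mathfrak q$. Since $y\in\mathfrak Q$,
\[
y^2\in a\,\mathfrak QR'_{\mathfrak Q}=a\,\mathfrak QR'_{\mathfrak N}\subseteq aR'_{\mathfrak N},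
\]
where the equality is (F4) for the valuation domain $R'_{\mathfrak N}$ and its
prime $\mathfrak QR'_{\mathfrak N}$. Intersecting over all $\mathfrak N$ over
$\mathfrak m$ gives $y^2\in aR'_{\mathfrak m}$ by (F1). Hence
$y^4\in aR_{\mathfrak m}$ by Lemma~\ref{lem:quadratic}(2). As $\mathfrak m$
was arbitrary, $y^4\in J$.

\emph{Conclusion.} Since $x\in\mathfrak q$ and $x\in aR'_{\mathfrak q}$, the
claim gives $x^4\in J$. If $\mathfrak m\supseteq\mathfrak q$, then
$J_{\mathfrak m}=aR_{\mathfrak m}\ne R_{\mathfrak m}$, as $a\in\mathfrak m$. If
$\mathfrak m\not\supseteq\mathfrak q$, take $e\in\mathfrak q\setminus\mathfrak m$.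
There are at most two primes $\mathfrak Q$ over $\mathfrak q$, and $e$ lies in
the radical of $aR'_{\mathfrak Q}$ for each. So there is one $n\ge1$ with
$e^n\in aR'_{\mathfrak Q}$ for all $\mathfrak Q$ over $\mathfrak q$. By the
claim $e^{4n}\in J\setminus\mathfrak m$, and $J_{\mathfrak m}=R_{\mathfrak m}$.
\end{proof}

Hypothesis (GD) is what transports information from $\mathfrak q$ to the
maximal ideals of $R'$: at a prime $\mathfrak N$ that contains no prime over
$\mathfrak q$, nothing relates the values of $a$ and $y$ in the valuation
domain $R'_{\mathfrak N}$. The two squarings account for the exponent $4$. The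
first moves from $R'_{\mathfrak Q}$ to $R'_{\mathfrak N}$, the second from
$R'_{\mathfrak m}$ to $R_{\mathfrak m}$.

\paragraph{By patching.}
The second construction is that of the cusp, with the generator $a$ assembled
from local ones. We recall that in a ring $T$ all of whose primes are maximal,
each set $D(s)=\{\mathfrak p\in \operatorname{Spec}T: s\notin\mathfrak p\}$ is
closed as well as open. For every ring $T$, $\operatorname{Spec}T$ is
quasi-compact and each open and closed subset of it is $D(e)$ for an
idempotent $e$.

\begin{lemma}\label{lem:patch}
Let $R$ be finitely stable, $I$ a nonzero finitely generated proper ideal,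
$E=(I:I)$ and $C=(R:E)$. If every prime of $R$ containing $I+C$ is maximal,
then there is a locally invertible ideal $J$ with $I^2\subseteq J\subseteq I$;
in particular $V(J)=V(I)$.
\end{lemma}

\begin{proof}
Since $1\in E$ we have $C\subseteq R$, and $CE=C$. Let $W=V(I+C)$, the
spectrum of $R/(I+C)$.

\emph{One generator for all of $W$.} We look for $a\in I$ with
$I_{\mathfrak m}=aE_{\mathfrak m}$ for all $\mathfrak m\in W$. If
$W=\varnothing$ take $a=0$. Otherwise, for each $\mathfrak m\in W$ choose
$a_{\mathfrak m}\in I$ with $I_{\mathfrak m}=a_{\mathfrak m}E_{\mathfrak m}$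
and, $I$ being finitely generated, $s_{\mathfrak m}\in R\setminus\mathfrak m$
with $s_{\mathfrak m}I\subseteq a_{\mathfrak m}E$. As
$a_{\mathfrak m}E\subseteq I$, the same element $a_{\mathfrak m}$ satisfies
$I_{\mathfrak m'}=a_{\mathfrak m}E_{\mathfrak m'}$ at every
$\mathfrak m'\in W$ with $s_{\mathfrak m}\notin\mathfrak m'$. Finitely many of
the open and closed sets $\{\mathfrak m'\in W:s_{\mathfrak m}\notin\mathfrak m'\}$
cover $W$. Removing overlaps we get a partition
$W=W_1\sqcup\dots\sqcup W_n$ into open and closed sets and elements $a_i\in I$
with $I_{\mathfrak m}=a_iE_{\mathfrak m}$ for all $\mathfrak m\in W_i$. Let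
$e_i\in R$ lift the idempotent of $R/(I+C)$ that belongs to $W_i$. Thus
$e_i\notin\mathfrak m$ for $\mathfrak m\in W_i$, and $e_i\in\mathfrak m$ for
$\mathfrak m\in W\setminus W_i$. Put $a=\sum_i e_ia_i\in I$. For
$\mathfrak m\in W_i$ we have $e_ia_i=a-\sum_{j\ne i}e_ja_j$, hence
\[
I_{\mathfrak m}=e_ia_iE_{\mathfrak m}\subseteq aE_{\mathfrak m}+\mathfrak mI_{\mathfrak m},
\]
and $I_{\mathfrak m}=aE_{\mathfrak m}$ by Nakayama's lemma.

\emph{The ideal.} Put $J=aR+CI+I^2$, so that $I^2\subseteq J\subseteq I$. We
compute $J_{\mathfrak m}$ for each maximal ideal $\mathfrak m$.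
\begin{itemize}
\item Let $\mathfrak m\in W$. Then
$C_{\mathfrak m}I_{\mathfrak m}=aC_{\mathfrak m}E_{\mathfrak m}=aC_{\mathfrak m}
\subseteq aR_{\mathfrak m}$ and
$I_{\mathfrak m}^2=aE_{\mathfrak m}I_{\mathfrak m}=aI_{\mathfrak m}\subseteq aR_{\mathfrak m}$.
So $J_{\mathfrak m}=aR_{\mathfrak m}$, and $a\ne0$ because $I_{\mathfrak m}\neq0$.
\item Let $\mathfrak m\supseteq I$ and $\mathfrak m\not\supseteq C$. Then
$C_{\mathfrak m}=R_{\mathfrak m}$, so
$E_{\mathfrak m}=C_{\mathfrak m}E_{\mathfrak m}=C_{\mathfrak m}=R_{\mathfrak m}$.
Hence $I_{\mathfrak m}$ is principal by Lemma~\ref{lem:basic}(2). Since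
$CI\subseteq J\subseteq I$, $J_{\mathfrak m}=I_{\mathfrak m}$.
\item Let $\mathfrak m\not\supseteq I$. Then $J_{\mathfrak m}=R_{\mathfrak m}$,
because $I^2\subseteq J$.\qedhere
\end{itemize}
\end{proof}

\section{Replacing a finitely generated ideal}\label{sec:key}

We now show that one of the two constructions always applies. If patching is
not available for $I_0$, there is a nonmaximal prime
$\mathfrak p\supseteq I_0$ with $R_{\mathfrak p}\ne R'_{\mathfrak p}$. Then
going-down holds at $\mathfrak p$ by Proposition~\ref{prop:goingdown}. But
Lemma~\ref{lem:along} needs a \emph{minimal} prime over a finitely generated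
ideal, and $\mathfrak p$ need not be one. We therefore move up from
$\mathfrak p$ to such a prime. That the new prime still contains $\mathfrak p$
is again a consequence of going-down.

\begin{proposition}\label{prop:key}
Let $R$ be finitely stable, $0\ne x\in R$, and let $I_0$ be a finitely
generated proper ideal containing $x$. There is a proper locally invertible
ideal $J$ of $R$ with $x^4\in J$ such that every maximal ideal containing $J$
contains $I_0$.
\end{proposition}

\begin{proof}
\emph{Case 1: there is a nonmaximal prime $\mathfrak p\supseteq I_0$ with
$R_{\mathfrak p}\neq R'_{\mathfrak p}$.} Let $\mathfrak m\supsetneq\mathfrak p$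
be maximal, $r\in\mathfrak m\setminus\mathfrak p$ and
$I=I_0+rR\subseteq\mathfrak m$. Let $\mathfrak q\subseteq\mathfrak m$ be a
minimal prime over $I$. We claim that $\mathfrak p\subseteq\mathfrak q$. Take
$\mathfrak Q$ over $\mathfrak q$ and, by going-up,
$\mathfrak N\supseteq\mathfrak Q$ over $\mathfrak m$. Since
$R_{\mathfrak p}\neq R'_{\mathfrak p}$, Proposition~\ref{prop:goingdown} shows
that $\mathfrak N$ contains a prime $\mathfrak P$ over $\mathfrak p$. Inside
$\mathfrak N$ the primes $\mathfrak P$ and $\mathfrak Q$ are comparable, and
$r\in\mathfrak Q\setminus\mathfrak P$. So $\mathfrak P\subseteq\mathfrak Q$,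
and contracting to $R$ gives the claim.

Now $R_{\mathfrak q}\ne R'_{\mathfrak q}$, since otherwise localizing at
$\mathfrak p\subseteq\mathfrak q$ would give
$R_{\mathfrak p}=R'_{\mathfrak p}$. Proposition~\ref{prop:goingdown}, applied
to $\mathfrak q$ and the maximal ideals containing it, yields condition (GD).
Lemma~\ref{lem:along} gives a locally invertible $J\ni x^4$ contained in
exactly those maximal ideals that contain $\mathfrak q$. There is one, namely
$\mathfrak m$, so $J$ is proper. All of them contain
$\mathfrak q\supseteq I\supseteq I_0$.

\emph{Case 2: $R_{\mathfrak p}=R'_{\mathfrak p}$ for every nonmaximal prime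
$\mathfrak p\supseteq I_0$.} Let $E=(I_0:I_0)\subseteq R'$ and $C=(R:E)$, and
let $\mathfrak p$ be a prime containing $I_0+C$. Since $E$ is a finitely
generated $R$-module, $(R_{\mathfrak p}:E_{\mathfrak p})=C_{\mathfrak p}\ne
R_{\mathfrak p}$. So $E_{\mathfrak p}\not\subseteq R_{\mathfrak p}$, hence
$R_{\mathfrak p}\neq R'_{\mathfrak p}$, and $\mathfrak p$ is maximal.
Lemma~\ref{lem:patch} gives a locally invertible $J$ with
$I_0^2\subseteq J\subseteq I_0$ and $V(J)=V(I_0)$. It is proper and contains
$x^2$, hence $x^4$.
\end{proof}

\section{Proof of Theorems B and A}\label{sec:AB}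

\begin{lemma}\label{lem:comaximal}
Let $R$ be a domain and let $0\neq x\in R$ be contained in infinitely many
maximal ideals. Then there is an infinite family of pairwise comaximal
finitely generated proper ideals containing $x$.
\end{lemma}

\begin{proof}
Suppose there is no such family. Call a finitely generated proper ideal
$H\ni x$ \emph{homogeneous} if no two comaximal finitely generated proper
ideals both contain $H$.

\emph{A homogeneous $H$ lies in a unique maximal ideal $M(H)$.} Suppose
$H\subseteq\mathfrak m\cap\mathfrak m'$ with $\mathfrak m\neq\mathfrak m'$
maximal, and write $1=m+m'$ with $m\in\mathfrak m$, $m'\in\mathfrak m'$. Then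
$H+mR\subseteq\mathfrak m$ and $H+m'R\subseteq\mathfrak m'$ are comaximal
finitely generated proper ideals containing $H$, a contradiction.

\emph{Every finitely generated proper ideal $I\ni x$ lies in a homogeneous
one.} Otherwise put $B_0=I$. As no finitely generated proper ideal containing
$I$ is homogeneous, we can choose inductively comaximal finitely generated
proper ideals $A_{n+1},B_{n+1}\supseteq B_n$. For $1\le i<j$ we have
$A_j\supseteq B_{j-1}\supseteq B_i$, hence $A_i+A_j\supseteq A_i+B_i=R$. So
$\{A_n\}_{n\ge1}$ is a family of the kind we excluded.

\emph{Conclusion.} There is a finite family $H_1,\dots,H_n$ of pairwise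
comaximal homogeneous ideals that cannot be enlarged to a bigger such family,
since otherwise successive enlargement would give an infinite one. Let
$\mathfrak m\ni x$ be a maximal ideal different from all $M(H_i)$. By prime
avoidance there is $y\in\mathfrak m\setminus\bigcup_iM(H_i)$. Let $H$ be a
homogeneous ideal containing $(x,y)\subseteq\mathfrak m$. Since $y\in M(H)$,
$M(H)\ne M(H_i)$ for all $i$, so $H$ is comaximal to every $H_i$, contrary to
the choice of the family. Hence $x$ lies in no maximal ideals besides
$M(H_1),\dots,M(H_n)$, a contradiction.
\end{proof}

\begin{proof}[Proof of Theorem B]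
(iii)$\Rightarrow$(i). Suppose that $x$ lies in infinitely many maximal ideals.
Let $I_1,I_2,\dots$ be pairwise comaximal finitely generated proper ideals
containing $x$, as in Lemma~\ref{lem:comaximal}. For each $n$ let $J_n\ni x^4$
be the proper locally invertible ideal that Proposition~\ref{prop:key} gives
for $I_0=I_n$. By (iii) each $J_n$ is invertible. Maximal ideals containing
$J_n$ contain $I_n$, so the $J_n$ are pairwise comaximal. Hence
\[
L_n:=J_1J_2\cdots J_n=J_1\cap\dots\cap J_n\ni x^4 .
\]
Put $B_n=x^4L_n^{-1}\subseteq R$ and $B=\bigcup_nB_n$. Since
$L_n^{-1}\supseteq R$, $x^4\in B_n$. Moreover $B_{n+1}=B_nJ_{n+1}^{-1}\supseteq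
B_n$, and equality is excluded: multiplying $B_nJ_{n+1}^{-1}=B_n$ by
$B_n^{-1}J_{n+1}$ would give $J_{n+1}=R$. So the chain is strictly increasing.

A maximal ideal $\mathfrak m$ of $R$ contains at most one of the $J_i$. Since
$(B_n)_{\mathfrak m}=x^4\bigl((L_n)_{\mathfrak m}\bigr)^{-1}$, the ideals
$(B_n)_{\mathfrak m}$ are equal for all large $n$, and they are principal. So
$B$ is a locally invertible ideal containing $x^4$. By (iii) it is invertible,
hence finitely generated, hence $B=B_n$ for some $n$. This contradicts
$B_n\subsetneq B_{n+1}$.

(i)$\Rightarrow$(ii). Let $I\ni x^n$, $n\ge1$, be locally invertible, and let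
$\mathfrak m_1,\dots,\mathfrak m_l$ be the maximal ideals containing $x$.
Choose $b_i\in I$ generating $I_{\mathfrak m_i}$. The ideal
$(x^n,b_1,\dots,b_l)\subseteq I$ agrees with $I$ at each $\mathfrak m_i$, and
at every other maximal ideal both become the unit ideal. So they are equal,
$I$ is finitely generated, and $I$ is invertible by (F2).

(ii)$\Rightarrow$(iii) is trivial.
\end{proof}

\begin{proof}[Proof of Theorem A]
LIP gives condition (iii) of Theorem~B for every $x\neq0$. So every nonzero
element, and hence every nonzero ideal, lies in only finitely many maximal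
ideals. Thus $R$ has finite character, and LSP follows from
Fact~\ref{fact:known}(2).
\end{proof}

\section{Overrings and the proof of Theorem C}\label{sec:C}

\begin{lemma}\label{lem:overrings}
Let $R$ be finitely stable.
\begin{enumerate}
\item[(1)] Every overring of $R$ is finitely stable.
\item[(2)] If $R$ has finite character, so does every overring of $R$.
\item[(3)] If $R\subseteq S\subseteq R'$ and $S$ has finite character, so
does $R$.
\end{enumerate}
\end{lemma}

\begin{proof}
(1) Let $S$ be an overring and $L=\sum Sa_j\ne0$ a finitely generated ideal
of $S$. Put $I=\sum Ra_j$, $E=(I:I)$ and $1=\sum y_iz_i$ with $y_i\in I$,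
$z_iI\subseteq E$. Then $L=IS$ is a module over the ring $T=ES$, $y_i\in L$
and $z_iL\subseteq T$. So $L$ is invertible over $T$. By the remark in
Section~\ref{sec:intro}, with $S$ in place of $R$, this implies $(L:L)=T$. So
$L$ is stable.

(2) Suppose that some nonzero element of the overring $S$ lies in infinitely
many maximal ideals of $S$. Multiplying it by a denominator we find such an
element $b$ in $R$. By lying-over, $b$ lies in infinitely many maximal ideals
$P_i$ of the integral closure $S'$ of $S$. We transfer the $P_i$ to $R'$,
which is contained in $S'$. Since $R'$ is Pr\"ufer, $R'_{P_i\cap R'}$ is a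
valuation domain. The ring $S'_{P_i}$ is an overring of it that dominates it,
and valuation domains are maximal with respect to domination, so
\[
S'_{P_i}=R'_{P_i\cap R'} .
\]
The primes $P_i\cap R'$ are pairwise incomparable. Indeed, if
$P_i\cap R'\subseteq P_j\cap R'$, then $S'_{P_j}\subseteq S'_{P_i}$ are
valuation domains, so $P_iS'_{P_i}\subseteq P_jS'_{P_j}$. Hence
$P_i\subseteq P_j$ and $i=j$. The primes below a maximal ideal of $R'$ form a
chain, so it contains at most one $P_i\cap R'$. Therefore $b$ lies in
infinitely many maximal ideals of $R'$. By Lemma~\ref{lem:two} at most two of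
them lie over the same maximal ideal of $R$, so $b$ lies in infinitely many
maximal ideals of $R$, and $R$ does not have finite character.

(3) $S$ is integral over $R$. So over distinct maximal ideals of $R$
containing a nonzero ideal $I$ there lie distinct maximal ideals of $S$, and
these contain $IS$.
\end{proof}

\begin{proof}[Proof of Theorem C]
(a)$\Rightarrow$(c) is Theorem~A, and (b)$\Leftrightarrow$(c) is
Fact~\ref{fact:known}(2). (c)$\Rightarrow$(a): a locally invertible ideal
contains some $x\ne0$, and $x$ satisfies (i), hence (ii), of Theorem~B. So
(a), (b), (c) are equivalent for every finitely stable domain.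

(c)$\Rightarrow$(f): by Lemma~\ref{lem:overrings} every overring is finitely
stable with finite character. By the equivalence just proved, applied to the
overring, it has LSP and LIP. (For the overring $K$ this is trivial.)

(f)$\Rightarrow$(d) holds because $R'$ is an overring, and
(d)$\Rightarrow$(e) by taking $S=R'$.

(e)$\Rightarrow$(c): $S$ is finitely stable by Lemma~\ref{lem:overrings}(1)
and has LIP. So $S$ has finite character by Theorem~A, and $R$ has finite
character by Lemma~\ref{lem:overrings}(3).
\end{proof}

\begin{thebibliography}{1}
\bibitem{FC}
\emph{Finite Character of Finitely Stable Domains},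
\url{https://www.math.unipd.it/~bazzoni/ricerca/Finite-character.pdf}.
\end{thebibliography}

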